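# Halving a graph when every coalition of half size may walk out

## The guess that a stable halving always exists

A group of $n$ agents, some pairs of them friends, must be split into two halves. Each agent wants as many friends as possible in her own half. A set of about $n/2$ agents may walk out and form a half of its own if every one of its members strictly gains. Can we always find a split from which no such set wants to walk out?

The first guess is yes, for two reasons. One could choose the split that keeps as many friendships as possible inside the halves, and hope that a walk-out would produce a better one. Or one could let coalitions walk out, one after another, until nobody wants to move. We shall test the guess by hand, see what each of the two reasons really gives, and then show that the guess is wrong. The question is Open Question 1 of "Partitioning Friends Fairly".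

Throughout, $G=(V,E)$ is a finite simple undirected graph on $n\ge 2$ vertices, and $N(i)$ is the set of neighbors of $i$. The utility of $i$ for a set $S\subseteq V$ is $u_i(S)=|N(i)\cap S|$.

**Definition (partition).** For an integer $k\ge1$, a $k$-partition $\mathcal P$ of $V$ is a partition into $k$ groups, each of size $\lfloor n/k\rfloor$ or $\lceil n/k\rceil$. We write $\mathcal P(i)$ for the group that contains $i$.

**Definition (blocking, core, $\alpha$-core).** A non-empty $S\subseteq V$ is blocking for $\mathcal P$ if $u_i(S)>u_i(\mathcal P(i))$ for every $i\in S$. The $k$-partition $\mathcal P$ is in the core if no blocking $S$ has $\lfloor n/k\rfloor\le|S|\le\lceil n/k\rceil$. For $\alpha\ge1$, it is in the $\alpha$-core if no $S\ne\emptyset$ with $\lfloor n/k\rfloor\le|S|\le\lceil n/k\rceil$ satisfies $u_i(S)>\alpha\,u_i(\mathcal P(i))$ for all $i\in S$. The core is the $1$-core, and a larger $\alpha$ gives a weaker condition.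

For example, take the path $a-b-c-d$ and $k=2$, so coalitions have size $2$. In the partition $\{a,c\}\mid\{b,d\}$ everyone has utility $0$, and $\{a,b\}$ is blocking because both members get $1$. In $\{a,b\}\mid\{c,d\}$ everyone has utility $1$, which is the most a pair can offer, so this partition is in the core.

**A large clique settles the matter.** Suppose that $G$ contains a clique $A$ of size $\lceil n/2\rceil$, and let $B=V\setminus A$. Every member of $A$ has utility $\lceil n/2\rceil-1$, the largest value that any admissible coalition can offer, so no member of $A$ joins a blocking coalition. A blocking $S$ would lie in $B$ and have at least $\lfloor n/2\rfloor=|B|$ elements, so $S=B$, and nobody gains. Hence $(A,B)$ is in the core.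

**All graphs with $n\le 5$.** A graph without edges has no blocking coalitions. For $n=2$ a clique of size $1$ is enough, and for $n=3,4$ an edge is a clique of size $\lceil n/2\rceil=2$. For $n=5$ a triangle is enough, so let $G$ be triangle-free on five vertices. Coalitions have size $2$ or $3$.

If all degrees are at most $1$, there are at most two edges. Put them into different groups; then each agent has all her neighbors with her, and nothing blocks.

Otherwise there is a path $a-b-c$. Try $\{a,b,c\}\mid\{d,e\}$, where $a,b,c$ have utilities $1,2,1$. A blocking pair consists of two adjacent agents of current utility $0$. Only $d$ and $e$ can have utility $0$, and $\{d,e\}$ is a group already. In a blocking triple everyone has a neighbor in the triple, and there is no triangle, so the triple is a path. Its two ends get $1$, so they have utility $0$ now, so they are $d$ and $e$. Its center gets $2$ and has less than $2$ now, so it is $a$ or $c$; by symmetry let it be $a$. Then $a$ is adjacent to $d$ and $e$, and we take $\{d,a,e\}\mid\{b,c\}$ instead. Now everyone has utility at least $1$. A blocking pair, or the ends of a blocking triple, would need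 utility $0$, so this partition is in the core.

So far the guess survives.

## Maximizing internal edges: a factor of two, and a twelve-vertex obstruction

The first of our two reasons is to choose a 2-partition with as many edges inside groups as possible. Here is what it proves.

**Theorem 3.** Every graph on $n\ge2$ vertices has a 2-partition in the $2$-core.

*Proof.* Let $(A,B)$ be a 2-partition that maximizes the number of edges inside groups. Suppose that $S$, with $\lfloor n/2\rfloor\le|S|\le\lceil n/2\rceil$ and $S\neq\emptyset$, satisfies $u_i(S)>2u_i(A)$ for $i\in S\cap A$ and $u_i(S)>2u_i(B)$ for $i\in S\cap B$. Put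
$$A_1=S\cap A,\quad A_2=A\setminus S,\quad B_1=S\cap B,\quad B_2=B\setminus S .$$
Write $e(T)$ for the number of edges inside $T$ and $e(T,T')$ for the number between disjoint sets. Let
$$\xi=e(A_1,B_1),\quad \zeta=e(A_2,B_2),\quad p=e(A_1,A_2),\quad t=e(B_1,B_2).$$
Summing $u_i(S)$ over $i\in A_1$ gives $2e(A_1)+\xi$, since an edge inside $A_1$ is counted from both ends. Summing $u_i(A)$ over $i\in A_1$ gives $2e(A_1)+p$. The same holds on the $B$ side, so
$$2e(A_1)+\xi\ge2\bigl(2e(A_1)+p\bigr),\qquad 2e(B_1)+\xi\ge2\bigl(2e(B_1)+t\bigr).$$
The first is strict if $A_1\ne\emptyset$, the second if $B_1\neq\emptyset$, and at least one of these sets is non-empty. Adding,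
$$2\xi>2e(A_1)+2e(B_1)+2p+2t,\qquad\text{so}\qquad \xi>p+t.$$
Now $V\setminus S$ also has size $\lfloor n/2\rfloor$ or $\lceil n/2\rceil$, so $(S,V\setminus S)$ is a 2-partition. Passing to it from $(A,B)$ gains the $\xi+\zeta$ edges of the first two kinds and loses the $p+t$ edges of the last two. The net change is $\xi+\zeta-p-t>0$, which contradicts maximality. $\square$

Where does this stop for $\alpha=1$? The two inequalities become $2e(A_1)+\xi\ge 2e(A_1)+p$ and $2e(B_1)+\xi\ge 2e(B_1)+t$, one of them strict. Their sum gives only $\xi>\tfrac12(p+t)$, while the contradiction needs $\xi+\zeta>p+t$. Each edge counted by $\xi$ pleases both of its ends, but it counts only once as an internal edge.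

This loss is real. Let $n=12$, with $|A_1|=|A_2|=|B_1|=|B_2|=3$. Make $A=A_1\cup A_2$ a $K_6$ from which we remove a perfect matching between $A_1$ and $A_2$, and do the same with $B=B_1\cup B_2$. Join every vertex of $A_1$ to every vertex of $B_1$; there are no other edges between $A$ and $B$.

* *$(A,B)$ is, up to naming the groups, the only 2-partition with the most internal edges.* It cuts $9$ edges. Any other 2-partition has, after naming its groups suitably, one group that consists of $6-j$ vertices of $A$ and $j$ vertices of $B$, with $1\le j\le3$. Inside $A$ it separates $j(6-j)$ pairs, of which at most $j$ are non-adjacent, so it cuts at least $j(5-j)$ edges there, and likewise inside $B$. For $j=2,3$ this is at least $12>9$ in total. For $j=1$ it is at least $8$. Moreover, a single $a\in A$ and a single $b\in B$ have been exchanged, so an edge between $A_1$ and $B_1$ has ceased to be cut only if it contains exactly one of $a,b$. There are at most $4$ such edges, so at least $8+5=13$ edges are cut.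
* *$(A,B)$ is blocked.* Everyone has utility $4$. The set $S=A_1\cup B_1$ is a $K_6$ and gives each of its members $5$.

Here $\xi=9$ and $p=t=6$, so indeed $\tfrac12(p+t)<\xi<p+t$. This graph also illustrates the $\alpha$-core. Since everyone has $4$ and a coalition of six offers at most $5$, the partition $(A,B)$ is in the $\alpha$-core exactly when $\alpha\ge\tfrac54$.

The graph is no counterexample to the guess: it contains the clique $S$ of size $6=\lceil n/2\rceil$, so $(S,V\setminus S)$ is in the core. Here the second of our two reasons, letting coalitions walk out until nobody wants to move, succeeds after one step. To defeat it we need walk-outs that go round in a circle, and to defeat the guess we need every partition to be blocked.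

## Three coalitions that overturn one another

Take four cliques $R,X,Y,Z$ of sizes $2N,N,N,N$, and a set $F$ of about $N$ isolated vertices, so that a half has about $3N$ vertices. Let $\delta$ be small, and join the cliques sparsely with densities
$$p_{RX}=4\delta,\qquad p_{RY}=3\delta,\qquad p_{XY}=2\delta,\qquad p_{XZ}=7\delta,$$
with no edges between $R$ and $Z$ or between $Y$ and $Z$. For the moment, pretend that a vertex of a clique $C$ has exactly $p_{CC'}|D|$ neighbors in each part $D$ of another clique $C'$. In units of $N$, and ignoring that a vertex is not her own neighbor, three partitions look as follows.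

| Partition | Utilities now | Coalition | Utilities in the coalition |
|---|---|---|---|
| $R\cup X\mid Y\cup Z\cup F$ | $X:1+8\delta,\ \ Y:1,\ \ Z:1$ | $X\cup Y\cup Z$ | $X:1+9\delta,\ \ Y:1+2\delta,\ \ Z:1+7\delta$ |
| $R\cup F\mid X\cup Y\cup Z$ | $R:2,\ \ Y:1+2\delta$ | $R\cup Y$ | $R:2+3\delta,\ \ Y:1+6\delta$ |
| $R\cup Y\mid X\cup Z\cup F$ | $R:2+3\delta,\ \ X:1+7\delta$ | $R\cup X$ | $R:2+4\delta,\ \ X:1+8\delta$ |

In each row the coalition blocks, and the partition that it creates is the one in the next row, with the third row leading back to the first. The inequalities behind this are $7+2>2\cdot4$ for $X$ in the first row, $2\cdot3>2$ for $Y$ in the second, and $4>3$ for $R$ and $2\cdot4>7$ for $X$ in the third.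

Three things separate this circle from a theorem. We must handle every partition, including those that cut cliques into pieces. We need an actual graph in which neighbor counts are close to density times size, for whatever partition is presented afterwards. And the coalition must have exactly the prescribed size. A cut clique turns out to help: with $\delta$ small, reuniting a clique with a non-negligible piece on the other side is worth more than all the effects of order $\delta$. The claim will be that every partition is blocked by almost all of one of the same three sets.

## What is proved about empty cores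

**Theorem 1.** Let $\varepsilon=1/480000$. For every $n\ge10^{19}$ there is a graph on $n$ vertices such that for every 2-partition $\mathcal P$ and each $h\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$ there is a coalition $S$ with $|S|=h$ and $u_i(S)>u_i(\mathcal P(i))$, indeed $u_i(S)>(1+\varepsilon)u_i(\mathcal P(i))$, for all $i\in S$. So the core, and even the $(1+\varepsilon)$-core, is empty.

**Theorem 2.** For every $k\ge2$ and every $n\ge k\cdot10^{19}$ there is a graph on $n$ vertices with no $k$-partition in the core.

So the answer to the question is no, for every $n\ge10^{19}$, even or odd.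

Theorems 1 and 3 together bracket the smallest $\alpha$ for which the $\alpha$-core is always non-empty when $k=2$: it lies in $[1+\varepsilon,2]$, and its exact value is not determined here. A smallest such $\alpha$ exists. Indeed, a fixed partition is in the $\alpha$-core when each admissible $S$ contains some $i$ with $u_i(S)\le\alpha u_i(\mathcal P(i))$, which is a closed condition on $\alpha$. Taking the union over the finitely many partitions of a graph, and then the intersection over all graphs, we keep a closed set of numbers $\alpha\geq 1$, and by Theorem 3 it contains $2$.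

## The constants and the four cliques

**Step 1. Fixing the sizes.** This step makes the coalitions $R\cup X$, $R\cup Y$, $X\cup Y\cup Z$ slightly larger than a half, so that later we can throw away a bounded number of badly behaved vertices. Put
$$\delta=\tfrac1{200},\qquad \gamma=\delta^2=\tfrac1{40000},\qquad \eta=\tfrac\gamma6=\tfrac1{240000},\qquad q=\tfrac4{\eta^2}=2.304\cdot10^{11},\qquad K=32q .$$
Here $\gamma N$ will be the gain that a blocking coalition guarantees, $\eta N$ the error that we tolerate in a neighbor count, and $K$ a bound for the number of bad vertices. Given $n\ge10^{19}$, let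
$$N=\Bigl\lceil\tfrac13\bigl(\lceil n/2\rceil+K\bigr)\Bigr\rceil .$$
Since $K$ is an integer, rounding up adds at most $2$ to $3N$:
$$\lceil n/2\rceil+K\le3N\le\lceil n/2\rceil+K+2.\tag{1}$$
We have $N\ge n/6\ge1.6\cdot10^{18}$. On the other hand $K=7.3728\cdot10^{12}$, so $4(K+3)/\gamma=160000(K+3)<1.2\cdot10^{18}$. Therefore
$$N\ge\frac{4(K+3)}{\gamma}.\tag{2}$$
Finally, there is room for $5N$ vertices: by (1), $\lceil n/2\rceil\ge3N-K-2$, so
$$n-5N\ge2\lceil n/2\rceil-1-5N\ge2(3N-K-2)-1-5N=N-2K-5\ge0,$$
the last step by (2).

**Step 2. The shape of the graph.** This step names the parts. Let $V=R\sqcup X\sqcup Y\sqcup Z\sqcup F$ with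
$$|R|=2N,\qquad |X|=|Y|=|Z|=N,\qquad |F|=n-5N .$$
Vertices of $F$ are isolated. The four sets $R,X,Y,Z$ are called clusters, and each is a clique. Edges between different clusters exist only for the linked pairs $RX,RY,XY,XZ$, with the densities $p_{RX}=4\delta$, $p_{RY}=3\delta$, $p_{XY}=2\delta$, $p_{XZ}=7\delta$ in the sense of the lemma below. So $R$ and $Y$ are linked to two clusters each, $X$ to three, and $Z$ to one.

## Random links, and why a few vertices must be given up

We would like every vertex to have about $p_{CC'}|D|$ neighbors in each set $D\subseteq C'$. That is impossible. Suppose $v\in X$ has about $2\delta N$ neighbors in $Y$, and someone presents a partition in which $Y\cap A$ is exactly $N(v)\cap Y$. Then $v$ has about $2\delta N$ neighbors in $Y\cap A$, whereas density times size is about $4\delta^2N$. The partition comes after the graph and may be aimed at $v$. But it cannot be aimed at many vertices at once, and this is what randomness gives us.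

Recall Hoeffding's inequality: if $W$ is a sum of $M$ independent random variables with values in $[0,1]$, then $\Pr\bigl(|W-\mathbb EW|\ge\tau\bigr)\le2\exp(-2\tau^2/M)$ for $\tau>0$.

**Lemma 1.** The bipartite graphs between linked clusters can be chosen so that for every ordered linked pair $(C,C')$, all $P\subseteq C$ with $|P|=q$ and all $Q\subseteq C'$,
$$\bigl|e(P,Q)-p_{CC'}\,q\,|Q|\bigr|\le\eta Nq.$$

*Proof.* Include each possible edge between $C$ and $C'$ independently with probability $p_{CC'}$. For $Q=\emptyset$ the bound is trivial. Fix $P$ and a non-empty $Q$. Then $e(P,Q)$ is a sum of $q|Q|\le2Nq$ independent Bernoulli variables with mean $p_{CC'}q|Q|$. By Hoeffding's inequality with $\tau=\eta Nq$, the bound fails with probability at most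
$$2\exp\Bigl(-\frac{2\eta^2N^2q^2}{2Nq}\Bigr)=2e^{-\eta^2qN}=2e^{-4N},$$
because $\eta^2q=4$. There are $8$ ordered linked pairs, and for each there are at most $2^{2N}\cdot2^{2N}=2^{4N}$ choices of $(P,Q)$. So some bound fails with probability at most
$$8\cdot2^{4N}\cdot2e^{-4N}=16\,e^{(4\ln2-4)N}<1,$$
since $4\ln2-4<-1$ and $N$ is huge. Hence some choice satisfies all the bounds. $\square$

The lemma sums over $q$ vertices at a time because this raises the exponent of the error probability to $4N$, enough to beat the $2^{4N}$ choices of sets, and $q$ does not depend on $n$.

Fix such a graph for the rest of the proof of Theorem 1.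

**Definition (typical).** Let $(A,B)$ be a partition of $V$ into two sets. A vertex $v$ in a cluster $C$ is typical if for every cluster $C'$ linked to $C$ and each $T\in\{A,B\}$,
$$\bigl||N(v)\cap C'\cap T|-p_{CC'}|C'\cap T|\bigr|\le\eta N .$$

For example, the vertex $v$ at which the partition was aimed above is not typical: its count in $Y\cap A$ is off by about $2\delta(1-2\delta)N=0.0099N$, far more than $\eta N$. A vertex $v\in Z$ is typical as soon as its two counts in $X\cap A$ and $X\cap B$ are right, since $Z$ is linked only to $X$.

**Step 3. At most $K$ vertices in the clusters are not typical.** This is the form in which Lemma 1 is used: a bound that holds for all $(A,B)$ at once. A non-typical vertex has a cluster $C$, a linked cluster $C'$, a side $T$ and a direction (too many or too few neighbors in $C'\cap T$). Fix these four data. If $q$ vertices $v\in C$ all had $|N(v)\cap C'\cap T|-p_{CC'}|C'\cap T|>\eta N$, let $P$ be the set of these vertices and $Q=C'\cap T$. Summing over $P$ would give $e(P,Q)-p_{CC'}q|Q|>\eta Nq$, against Lemma 1. The other direction is the same with signs reversed. So there are fewer than $q$ such vertices for each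 of the $8\cdot2\cdot2=32$ choices of data, hence at most $32q=K$ non-typical vertices altogether.

## From neighbor counts to fourteen expressions in $s,x,y,z$

Let $(A,B)$ be a 2-partition of $V$, named so that $|R\cap A|\ge|R\cap B|$.

**Step 4. Coordinates.** We describe the partition by a few numbers, and record what balance says about them. Put
$$s=\tfrac{|R\cap B|}N,\qquad x=\tfrac{|X\cap A|}N,\qquad y=\tfrac{|Y\cap A|}N,\qquad z=\tfrac{|Z\cap A|}N,$$
and $x'=1-x$, $y'=1-y$, $z'=1-z$. All of these lie in $[0,1]$; for $s$ this is the naming of $A$ and $B$. Since $|R\cap A|=(2-s)N$ and, by (1), $|A|\le\lceil n/2\rceil\le3N$, we have $(2-s)+x+y+z\le3$, that is,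
$$x+y+z\le1+s.\tag{3}$$

**Step 5. The gain of a vertex when $U$ forms.** This step replaces the comparison of utilities by a formula in the coordinates. Let $U$ be one of
$$U_1=R\cup X,\qquad U_2=R\cup Y,\qquad U_3=X\cup Y\cup Z,$$
each of size $3N$. Let $C\subseteq U$ be a cluster, $T\in\{A,B\}$ a side and $\bar T$ the other side. Below, $C'$ runs over the clusters linked to $C$. For $v\in C\cap T$,
$$u_v(U)=|C|-1+\sum_{C'\subseteq U}|N(v)\cap C'|,\qquad u_v(T)=|C\cap T|-1+\sum_{C'}|N(v)\cap C'\cap T| .$$
Subtracting, the part of $C$ on the side $\bar T$ is gained, neighbors in $C'\cap T$ cancel if $C'\subseteq U$, and they are lost if $C'\not\subseteq U$: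
$$u_v(U)-u_v(T)=|C\cap\bar T|+\sum_{C'\subseteq U}|N(v)\cap C'\cap\bar T|-\sum_{C'\not\subseteq U}|N(v)\cap C'\cap T| .$$
Define the idealized gain, in units of $N$, by
$$g_U(C,T)=\frac1N\Bigl(|C\cap\bar T|+\sum_{C'\subseteq U}p_{CC'}|C'\cap\bar T|-\sum_{C'\not\subseteq U}p_{CC'}|C'\cap T|\Bigr).$$
At most three clusters are linked to $C$, and for typical $v$ each count is off by at most $\eta N$. Hence for typical $v\in C\cap T$,
$$u_v(U)-u_v(T)\ge g_U(C,T)N-3\eta N.\tag{4}$$

For example, take the third row of the circle, $A=R\cup Y$, where $s=x=z=0$ and $y=1$. Then $g_{U_1}(R,A)=4\delta-3\delta=\delta$, which agrees with $(2+4\delta)-(2+3\delta)$. Also $g_{U_1}(X,B)=8\delta-7\delta=\delta$.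

Everything now rests on the following statement.

**Claim A.** For every $(A,B)$ as above there is $U\in\{U_1,U_2,U_3\}$ with $g_U(C,T)\ge\gamma$ for all clusters $C\subseteq U$ and all $T\in\{A,B\}$.

The claim asks for the inequality even when $C\cap T$ is empty; this asks more than we need, and it saves us from treating such cases separately.

**Step 6. Claim A implies Theorem 1.** Here we trim $U$ to the exact size. Let $h\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$ and $\ell=3N-h$. Since $\lceil n/2\rceil-1\le h\le\lceil n/2\rceil$, (1) gives $K\le\ell\le K+3$. Take $U$ from Claim A and delete $\ell$ vertices from it, including all non-typical vertices of $U$. This is possible because by Step 3 there are at most $K\le\ell$ of those. The remaining set $S$ has $|S|=h$ and consists of typical vertices.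

Let $v\in S\cap T$. Deleting $\ell$ vertices costs $v$ at most $\ell$ neighbors, so by (4), Claim A and $3\eta=\gamma/2$,
$$u_v(S)-u_v(T)\ge u_v(U)-\ell-u_v(T)\ge\gamma N-3\eta N-\ell=\tfrac\gamma2N-\ell\ge\tfrac\gamma4N>0 .$$
The step before the last uses $\ell\le K+3\le\frac\gamma4N$, which is (2). So $S$ is blocking. For the factor, note that $u_v(T)<|T|\le\lceil n/2\rceil\le3N$, so $\frac\gamma4N>\frac\gamma{12}u_v(T)$. Since $\frac\gamma{12}=\frac1{480000}=\varepsilon$,
$$u_v(S)>(1+\varepsilon)\,u_v(T).$$
This is Theorem 1, once Claim A is proved. $\square$

**Step 7. The fourteen expressions.** We write out $g_U(C,T)$ for all clusters and sides. Each entry comes from the definition, with $|R\cap A|=(2-s)N$, $|R\cap B|=sN$, $|X\cap B|=x'N$ and so on.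

| $U$ | $C,T$ | $g_U(C,T)$ |
|---|---|---|
| $U_1=R\cup X$ | $R,A$ | $s+4\delta x'-3\delta y$ |
| | $R,B$ | $(2-s)+4\delta x-3\delta y'$ |
| | $X,A$ | $x'+4\delta s-2\delta y-7\delta z$ |
| | $X,B$ | $x+4\delta(2-s)-2\delta y'-7\delta z'$ |
| $U_2=R\cup Y$ | $R,A$ | $s+3\delta y'-4\delta x$ |
| | $R,B$ | $(2-s)+3\delta y-4\delta x'$ |
| | $Y,A$ | $y'+3\delta s-2\delta x$ |
| | $Y,B$ | $y+3\delta(2-s)-2\delta x'$ |
| $U_3=X\cup Y\cup Z$ | $X,A$ | $x'+2\delta y'+7\delta z'-4\delta(2-s)$ |
| | $X,B$ | $x+2\delta y+7\delta z-4\delta s$ |
| | $Y,A$ | $y'+2\delta x'-3\delta(2-s)$ |
| | $Y,B$ | $y+2\delta x-3\delta s$ |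
| | $Z,A$ | $z'+7\delta x'$ |
| | $Z,B$ | $z+7\delta x$ |

Three entries are never a problem. Since $s,x',y'\le1$, we always have
$$g_{U_1}(R,B)\ge1-3\delta,\qquad g_{U_2}(R,B)\ge1-4\delta,\qquad g_{U_2}(Y,B)\ge3\delta-2\delta=\delta .$$
All three are at least $\delta\ge\gamma$. So for $U_1$ we must check $(R,A),(X,A),(X,B)$; for $U_2$ we must check $(R,A),(Y,A)$; and for $U_3$ all six entries.

## The five cases that prove Claim A

We cut the possible positions into five cases. The first two are those in which $R$, respectively $X$, is visibly split, and the coalition reunites it. In the remaining three, $R$ is almost wholly in $A$ and $X$ is almost wholly on one side, and we are near the circle of three partitions. In each case every checked entry must be at least $\gamma=\delta^2$. Recall that $\delta=1/200$, so $\delta^2=0.005\,\delta$.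

**Case 1: $s\ge7\delta$. Take $U_2$.** A noticeable part of $R$ is in $B$, and $R\cup Y$ reunites it.

* $(R,A)$: since $y'\ge0$ and $x\le1$, the entry is at least $7\delta-4\delta=3\delta$.
* $(Y,A)$: if $y'\ge3\delta$, the entry is at least $3\delta-2\delta=\delta$. Otherwise $y>1-3\delta$, so by (3) $x\le1+s-y<s+3\delta$: there is little room left for $X$ in $A$. Dropping $y'\ge0$, the entry is at least $\delta(3s-2x)\ge\delta(3s-2s-6\delta)=\delta(s-6\delta)\ge\delta^2$.

**Case 2: $s<7\delta$ and $2\delta\le x\le1-10\delta$. Take $U_1$.** Now $X$ is split, and $R\cup X$ reunites it.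

* $(R,A)$: by (3), $y\le1+s-x$. Hence the entry is at least
$$s+4\delta(1-x)-3\delta(1+s-x)=s(1-3\delta)+\delta(1-x)\ge10\delta^2 .$$
* $(X,A)$: since $x'\ge10\delta$ and $y,z\le1$, the entry is at least $10\delta-2\delta-7\delta=\delta$.
* $(X,B)$: since $x\ge2\delta$, $s<7\delta$ and $y',z'\le1$, the entry is at least $2\delta+8\delta-28\delta^2-9\delta=\delta(1-28\delta)=0.86\,\delta$.

In the first bullet balance is indispensable. Without (3), the values $s=0$, $x=1-10\delta$, $y=1$ would give $40\delta^2-3\delta=0.2\,\delta-3\delta<0$.

**Case 3: $s<7\delta$ and $x>1-10\delta$. Take $U_3$.** This is the neighborhood of $R\cup X\mid Y\cup Z\cup F$. By (3), $y+z\le1+s-x<17\delta$.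

* $(X,A)$: dropping $x'\ge0$ and $4\delta s\ge0$, the entry is at least $\delta(2y'+7z'-8)=\delta(1-2y-7z)$. Since $2y+7z\le7(y+z)<119\delta$, this is at least $\delta(1-119\delta)=0.405\,\delta$.
* $(X,B)$: at least $x-4\delta s\ge1-10\delta-28\delta^2>0.94$.
* $(Y,A)$: at least $y'-6\delta\ge1-17\delta-6\delta=1-23\delta=0.885$.
* $(Y,B)$: at least $2\delta x-3\delta s\ge\delta(2-20\delta-21\delta)=\delta(2-41\delta)=1.795\,\delta$.
* $(Z,A)$: at least $z'\ge1-17\delta=0.915$.
* $(Z,B)$: at least $7\delta x\ge7\delta(1-10\delta)=6.65\,\delta$.

**Case 4: $s<7\delta$, $x<2\delta$ and $y'\ge3\delta$. Take $U_2$.** Now $X$ is almost wholly in $B$, and not all of $Y$ is in $A$. This contains the neighborhood of $R\cup F\mid X\cup Y\cup Z$.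

* $(R,A)$: at least $3\delta y'-4\delta x\ge9\delta^2-8\delta^2=\delta^2$.
* $(Y,A)$: at least $y'-2\delta x\ge3\delta-4\delta^2=2.98\,\delta$.

**Case 5: $s<7\delta$, $x<2\delta$ and $y'<3\delta$. Take $U_1$.** This is the neighborhood of $R\cup Y\mid X\cup Z\cup F$.

* $(R,A)$: at least $4\delta x'-3\delta y\ge4\delta(1-2\delta)-3\delta=\delta(1-8\delta)=0.96\,\delta$.
* $(X,A)$: at least $x'-2\delta y-7\delta z\ge1-2\delta-9\delta=1-11\delta=0.945$.
* $(X,B)$: dropping $x\ge0$, the entry is at least $\delta(8-4s-2y'-7z')\ge\delta(8-28\delta-6\delta-7)=\delta(1-34\delta)=0.83\,\delta$.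

The cases exhaust all positions: either $s\ge7\delta$, or $s<7\delta$ and $x$ lies in $[2\delta,1-10\delta]$, above it, or below it; in the last case $y'\ge3\delta$ or $y'<3\delta$. Every bound found is at least $\delta^2=\gamma$. This proves Claim A and, by Step 6, Theorem 1. $\blacksquare$

The bound is exactly $\delta^2$ in Case 1 at $(Y,A)$ and in Case 4 at $(R,A)$. In Case 4, for instance, $R$ compares the gain $3\delta y'$ with the loss $4\delta x$, and the thresholds $y'\ge3\delta$, $x<2\delta$ are chosen so that $3\cdot3>4\cdot2$.

## Padding with cliques: $k$ groups

For $k=2$, Theorem 2 is contained in Theorem 1. Let $k\ge3$ and $n\ge k\cdot10^{19}$, and write $n=km+r$ with $m=\lfloor n/k\rfloor\ge10^{19}$ and $0\le r<k$. The plan is to add $k-2$ cliques, each of which insists on being a group by itself, so that two groups remain for the graph of Theorem 1.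

**Step 1. The graph.** We choose clique sizes so that the numbers of vertices fit. Take the following disjoint union.

* If $r\le k-2$: $r$ cliques of size $m+1$, $k-2-r$ cliques of size $m$, and the graph $G$ of Theorem 1 on $2m$ vertices.
* If $r=k-1$: $k-2$ cliques of size $m+1$, and the graph $G$ of Theorem 1 on $2m+1$ vertices.

The number of vertices is $r(m+1)+(k-2-r)m+2m=km+r$ in the first case and $(k-2)(m+1)+2m+1=km+k-1$ in the second, so it is $n$ in both. The graph $G$ exists because $2m\ge10^{19}$. For instance, $k=3$ and $r=1$ gives one clique of size $m+1$ and a $G$ on $2m$ vertices.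

Suppose that a $k$-partition $\mathcal P$ of this graph is in the core. It has exactly $r$ groups of size $m+1$, and all other groups have size $m$.

**Step 2. Each clique lies in one group.** Here we use the core condition for the cliques themselves. Let $Q$ be one of the cliques. Its size is an admissible coalition size: $m=\lfloor n/k\rfloor$ always is, and cliques of size $m+1$ occur only when $r\ge1$, in which case $m+1=\lceil n/k\rceil$. Suppose $Q$ is not contained in a single group. All neighbors of $i\in Q$ are in $Q$, and at least one of them is outside $\mathcal P(i)$, so $u_i(\mathcal P(i))\le|Q|-2<|Q|-1=u_i(Q)$ for every $i\in Q$. So $Q$ blocks, a contradiction.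

**Step 3. Each clique is a group.** This isolates $G$. A clique of size $m+1$ lies in a group of size at most $m+1$, so it is that group. If $r\le k-2$, the $r$ cliques of size $m+1$ use up all $r$ groups of that size. Each clique of size $m$ then lies in a group of size $m$, and so it is that group. If $r=k-1$, there are only cliques of size $m+1$, and they are $k-2$ of the $k-1$ groups of that size.

**Step 4. The contradiction.** The two remaining groups partition $V(G)$. Their sizes are $m,m$ if $r\le k-2$, and $m,m+1$ if $r=k-1$, so they form a 2-partition of $G$. By Theorem 1 with $h=\lfloor|V(G)|/2\rfloor=m$, some $S\subseteq V(G)$ with $|S|=m$ blocks this 2-partition. The vertices of $G$ have no neighbors outside $G$, so the utilities in the union are those in $G$, and $m=\lfloor n/k\rfloor$ is an admissible size. Hence $S$ blocks $\mathcal P$, a contradiction. This proves Theorem 2. $\blacksquare$
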